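\title{The Hilbert cube admits no metric satisfying $(1)_\omega$}

\begin{abstract}
A metric space $(X,\rho)$ satisfies $(1)_\omega$ if for every point $x$ and every sequence $y_1,y_2,\dots$ there are $i\ne j$ with $\rho(y_i,y_j)\le\rho(x,y_j)$. We show that no compatible metric on the Hilbert cube, or on any space containing a strongly infinite-dimensional compactum, satisfies $(1)_\omega$. This answers in the negative the question whether every metrizable space admits such a metric. The condition can be met in every metrizable space once the right side is multiplied by an arbitrary constant $c>1$. Separable strongly countable-dimensional spaces do admit a metric with $(1)_\omega$, and a pointwise finite form of the condition characterizes them among separable metrizable spaces.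
\end{abstract}

\section{The question and the results}\label{sec:intro}

A metrizable space $X$ \emph{admits} a metric $\rho$, and $\rho$ is \emph{compatible}, if $\rho$ induces the topology of $X$. We write $B(y,r)$ and $D(y,r)$ for the open and the closed ball of radius $r$ about $y$, and $\rho(z,E)=\inf_{e\in E}\rho(z,e)$ for a nonempty set $E$. Dimension means covering dimension: $\dim X\le m$ if every finite open cover of $X$ has a finite open refinement such that each point lies in at most $m+1$ of its members.

Dimension can be read off from a metric inequality. For an integer $m\ge0$ consider the condition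
\begin{itemize}
\item[$(1)_m$:] for all $x,y_1,\dots,y_{m+2}\in X$ there are $i\ne j$ with $\rho(y_i,y_j)\le\rho(x,y_j)$.
\end{itemize}
Condition $(1)_0$ is the ultrametric inequality $\rho(y_1,y_2)\le\max\{\rho(x,y_1),\rho(x,y_2)\}$. The real line satisfies $(1)_1$: two of any three points lie on the same side of $x$, and their distance is at most the distance from $x$ to the farther one. By a theorem of Nagata \cite{Nagata}, a metrizable space has $\dim\le m$ if and only if it admits a metric satisfying $(1)_m$. Replacing the $m+2$ points by a sequence gives the condition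
\begin{itemize}
\item[$(1)_\omega$:] for every $x\in X$ and every sequence $y_1,y_2,\dots$ in $X$ there are $i\ne j$ with $\rho(y_i,y_j)\le\rho(x,y_j)$.
\end{itemize}
The bound on the dimension has disappeared, and one may ask whether any restriction on the topology is left.

\medskip
\noindent\textbf{Question} (\cite{Around}). \emph{Does every metrizable space admit a metric satisfying $(1)_\omega$?}
\medskip

Two known results suggest that it does. Nagata showed that every metrizable space admits a metric satisfying the weaker condition $(2)_\omega$: for every $x$ and every sequence $y_1,y_2,\dots$ there are $i,j,k$ with $i\ne j$ and $\rho(y_i,y_j)\le\rho(x,y_k)$. The second result comes closer.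

\begin{theorem}[Y.~Hattori]\label{thm:hattori}
Every metrizable space $X$ admits a metric $\rho$ with the following property. For every $x\in X$ and every sequence $y_1,y_2,\dots$ in $X$ for which $\{i:\rho(x,y_i)\ge\delta\}$ is infinite for some $\delta>0$, there are $i\ne j$ with $\rho(y_i,y_j)\le\rho(x,y_j)$.
\end{theorem}

The sequences not covered by this theorem are exactly those that converge to $x$. We show that they cannot always be handled: the answer to the question is no.

It is convenient to name the configurations that the conditions forbid. A finite or infinite family $(y_i)$ of points of $X$ is \emph{spread around $x$} if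
\begin{equation}\label{eq:spread}
\rho(y_i,y_j)>\max\{\rho(x,y_i),\rho(x,y_j)\}\qquad\text{for all } i\ne j .
\end{equation}
A family contains no pair $i\ne j$ with $\rho(y_i,y_j)\le\rho(x,y_j)$ exactly when $\rho(y_i,y_j)>\rho(x,y_j)$ for all ordered pairs $i\neq j$, and this inequality for $(i,j)$ and for $(j,i)$ together is \eqref{eq:spread}. Thus $(1)_m$ says that no family of $m+2$ points is spread around a point. Call $x$ \emph{bad} if some infinite sequence is spread around $x$; then $(1)_\omega$ holds if and only if there is no bad point. Spread points lie in ``different directions'' from $x$: if vectors $u,v$ of a Euclidean space are spread around $0$ and $|u|\ge|v|$, then $|u-v|^2>|u|^2$ gives $\langle u,v\rangle<|v|^2/2\le|u||v|/2$, so the angle between them exceeds $60^\circ$.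

\begin{example}\label{ex:standard}
Let $Q=[0,1]^{\mathbb N}$ be the Hilbert cube with $\rho(x,y)=\sup_k2^{-k}|x_k-y_k|$, and let $x=(\frac12,\frac12,\dots)$. Let $y_n$ have $n$th coordinate $1$, coordinates $\frac12-2^{-n}$ before the $n$th, and $\frac12$ after it. Then $\rho(x,y_n)=2^{-n-1}$, and for $i<j$ the $i$th coordinate gives $\rho(y_i,y_j)\ge2^{-i}(\frac12+2^{-j})>2^{-i-1}$. So $x$ is bad.
\end{example}

No other choice of metric on $Q$ does better.

\begin{theorem}\label{thm:cube}
Let $\rho$ be any compatible metric on $Q=[0,1]^{\mathbb N}$ and let $\delta_1,\delta_2,\dots>0$. Then there are $x,y_1,y_2,\dots\in Q$ with $\rho(x,y_n)\le\delta_n$ for all $n$ and $\rho(y_i,y_j)>\max\{\rho(x,y_i),\rho(x,y_j)\}$ for all $i\ne j$. In particular no compatible metric on $Q$ satisfies $(1)_\omega$.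
\end{theorem}

To say which property of $Q$ is responsible we recall two notions of infinite dimension. Let $A,B$ be disjoint closed subsets of $X$. A \emph{partition between $A$ and $B$} is a closed set $S$ such that $X\setminus S$ is the union of disjoint open sets $G\supset A$ and $H\supset B$. A compactum (a compact metrizable space) $C$ is \emph{strongly infinite-dimensional} if there are pairs $(A_n,B_n)$, $n\ge1$, of disjoint closed subsets of $C$ such that $\bigcap_nS_n\ne\emptyset$ for all choices of partitions $S_n$ between $A_n$ and $B_n$. A space is \emph{strongly countable-dimensional} if it is a countable union of closed finite-dimensional subspaces. Finally, between the conditions $(1)_m$ and $(1)_\omega$ lies a pointwise finite condition, in which the number of points may depend on $x$: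
\begin{itemize}
\item[$(1)_{\mathrm{pf}}$:] for every $x\in X$ there is $m(x)\in\mathbb N$ such that any $y_1,\dots,y_{m(x)}\in X$ contain $i\ne j$ with $\rho(y_i,y_j)\le\rho(x,y_j)$.
\end{itemize}
It implies $(1)_\omega$, as one sees from the first $m(x)$ terms of a sequence.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] The conclusion of Theorem~\ref{thm:cube} holds for every strongly infinite-dimensional compact metrizable space in place of $Q$. Hence no metrizable space containing a strongly infinite-dimensional compactum satisfies $(1)_\omega$ for any compatible metric; more precisely, for every compatible metric each such compactum contains a bad point.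
\item[(b)] Every metrizable space admits a metric $\rho$ such that for every $c>1$, every $x$ and every sequence $(y_i)$ there are $i\ne j$ with $\rho(y_i,y_j)\le c\,\rho(x,y_j)$. On a compact space every compatible metric has this property.
\item[(c)] Every separable metrizable strongly countable-dimensional space admits a metric satisfying $(1)_{\mathrm{pf}}$, and hence $(1)_\omega$.
\item[(d)] A separable metrizable space is strongly countable-dimensional if and only if it admits a metric satisfying $(1)_{\mathrm{pf}}$.
\end{enumerate}
\end{theorem}

Part (b) and Theorem~\ref{thm:cube} together show that the constant $1$ is the threshold: every $c>1$ can be reached, even by one metric, and $c=1$ cannot in general. We do not determine what happens for spaces that are neither strongly countable-dimensional nor contain a strongly infinite-dimensional compactum.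

\section{The idea: the interval and the square}\label{sec:idea}

Since $Q$ contains cubes of every dimension, Nagata's theorem shows that every compatible metric on $Q$ has spread families of every finite size. This does not yet give a bad point, because the families are spread around different points and may degenerate in the limit. The obstacle is real. The one-point compactification of the disjoint union of the cubes $[0,1]^N$, $N\ge1$, is the union of these cubes and a point, so by Theorem~\ref{thm:more}(c) it admits a metric with no bad point. The sequence $(y_n)$ has to be prepared before the point $x$ is known.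

We therefore fix radii $\varepsilon_1\ge\varepsilon_2\ge\dots>0$ and choose finite sets $Y_n$ of candidate centers. Let $L_n$ be the union of the closed balls $D(y,\varepsilon_n)$, $y\in Y_n$, and require that \emph{each $Y_m$ be disjoint from $L_n$ for all $n<m$}. Then every point $x\in\bigcap_nL_n$ is bad: if $y_n\in Y_n$ satisfies $\rho(x,y_n)\le\varepsilon_n$, then for $i<j$ the distance $\rho(y_i,y_j)$ exceeds $\varepsilon_i$, while $\rho(x,y_i)$ and $\rho(x,y_j)$ do not. The metric problem becomes a topological one, to make $\bigcap_nL_n$ nonempty. When $\varepsilon_m\to0$ the point $x\in L_n$ is the limit of the points $y_m\notin L_n$, so $x$ should be sought where $L_n$ meets the closure of what is left over.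

\emph{The interval.} Let $\rho$ be any compatible metric on $[0,1]$ and $0<\varepsilon<\rho(0,1)$. Put $L=D(0,\varepsilon)$ and $U=[0,1]\setminus L$. The closed sets $L\ni0$ and $\overline U\ni1$ cover $[0,1]$, so by connectedness there is $x\in L\cap\overline U$. Choose $y\in U$ with $\rho(x,y)\le\varepsilon$. Then $\rho(0,y)>\varepsilon\ge\max\{\rho(x,0),\rho(x,y)\}$, so $0,y$ are spread around $x$.

\emph{The square.} Here two families of balls interact. Take $[0,1]^2$ with the maximum metric, so that balls are squares; let $A_1,B_1$ be the left and right sides and $A_2,B_2$ the bottom and top sides (Figure~\ref{fig:square}). With $\varepsilon_1=\frac13$ the open balls about $Y_1=\{(0,\frac14),(0,\frac34)\}$ cover $A_1$. We get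
\[
L_1=[0,\tfrac13]\times[0,1],\qquad U_1=(\tfrac13,1]\times[0,1],\qquad K_1=L_1\cap\overline{U_1}=\{\tfrac13\}\times[0,1],
\]
where $U_1$ is the complement of $L_1$. The segment $K_1$ is a partition between $A_1$ and $B_1$. The next centers must lie in $U_1$, so small balls about them can cover only the part $[\frac13,1]\times\{0\}$ of $A_2$ that lies in $\overline{U_1}$, together with a little more; this suffices, because $K_1\subset\overline{U_1}$. With $\varepsilon_2=\frac14$ and $Y_2=\{(\frac12,0),(\frac56,0)\}$ we get
\[
L_2=[\tfrac14,1]\times[0,\tfrac14],\qquad U_2=U_1\setminus L_2=(\tfrac13,1]\times(\tfrac14,1],\qquad K_2=K_1\cap L_2\cap\overline{U_2}=\{(\tfrac13,\tfrac14)\}.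
\]
For $x=(\frac13,\frac14)$, $y_1=(0,\frac14)$, $y_2=(\frac12,0)$ we have $\rho(x,y_1)=\frac13$, $\rho(x,y_2)=\frac14$ and $\rho(y_1,y_2)=\frac12$. It matters that the centers are taken in $U_1$ and not in its closure: the center $(\frac13,0)$ has distance exactly $\frac13$ from $y_1$, and the strict inequality would be lost.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4.6]
\fill[gray!20] (0,0) rectangle (0.3333,1);
\fill[gray!45] (0.25,0) rectangle (1,0.25);
\draw (0,0) rectangle (1,1);
\draw[very thick] (0.3333,0) -- (0.3333,1);
\foreach \p in {(0,0.25),(0,0.75),(0.5,0),(0.8333,0),(0.3333,0.25)} \fill \p circle (0.015);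
\node at (0.16,0.55) {$L_1$};
\node at (0.68,0.125) {$L_2$};
\node at (0.7,0.62) {$U_2$};
\node[right] at (0.3333,0.85) {$K_1$};
\node[above right] at (0.3333,0.25) {$x$};
\node[left] at (0,0.25) {$y_1$};
\node[below] at (0.5,0) {$y_2$};
\node[left] at (0,0.52) {$A_1$};
\node[right] at (1,0.52) {$B_1$};
\node[below] at (0.15,0) {$A_2$};
\node[above] at (0.5,1) {$B_2$};
\end{tikzpicture}
\caption{Two steps of the construction in the square with the maximum metric. The balls about the two centers on the left side form $L_1$ (light); the smaller balls about the two centers on the bottom side, chosen outside $L_1$, form $L_2$ (dark). The segment $K_1$ separates $A_1$ from $B_1$, and the point $x\in L_1\cap L_2$ separates the bottom end of $K_1$ from its top end.}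
\label{fig:square}
\end{figure}

The set $K_2$ is nonempty because $K_1$ runs from $A_2$ to $B_2$, beginning in $L_2$ and ending in $\overline{U_2}$. For an arbitrary metric $K_1$ need not be a curve, and $K_2$ separates $A_2$ from $B_2$ only inside $K_1$, not in the whole square. We need a substitute for connectedness that applies to many pairs $(A_n,B_n)$ at once, and a way to pass from separation inside $K_{n-1}$ to a statement about the whole space. The next two sections supply these.

\section{Essential sequences}\label{sec:essential}

Let $X$ be a compactum and $(A,B)$ a pair of disjoint closed subsets. A continuous function $f:X\to\mathbb R$ is \emph{admissible} for $(A,B)$ if $f>0$ on $A$ and $f<0$ on $B$. A sequence $(A_n,B_n)_{n\ge1}$ of such pairs is \emph{essential} if, whenever $f_n$ is admissible for $(A_n,B_n)$ for each $n$, the functions $f_n$ have a common zero. For the single pair $(\{0\},\{1\})$ in $[0,1]$ the corresponding property is the intermediate value theorem.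

Every pair has an admissible function: the constant $-1$ if $A=\emptyset$, the constant $1$ if $B=\emptyset$, and $z\mapsto\rho(z,B)-\rho(z,A)$ otherwise. The constants have no zero, so \emph{in an essential sequence all $A_n$ and $B_n$ are nonempty}.

In a finite-dimensional cube the common zero is given by the Poincar\'e--Miranda theorem, which is equivalent to Brouwer's fixed point theorem. We recall it with the short deduction.

\begin{lemma}[Poincar\'e--Miranda]\label{lem:PM}
Let $F_1,\dots,F_N:[0,1]^N\to\mathbb R$ be continuous, with $F_i(t)>0$ when $t_i=0$ and $F_i(t)<0$ when $t_i=1$. Then the $F_i$ have a common zero.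
\end{lemma}

\begin{proof}
Let $r(s)=\max\{0,\min\{1,s\}\}$. By Brouwer's theorem the map $t\mapsto(r(t_i+F_i(t)))_{i\le N}$ of the cube to itself has a fixed point $t$. If $F_i(t)>0$, then $r(t_i+F_i(t))=t_i$ forces $t_i=1$, where $F_i<0$. If $F_i(t)<0$, it forces $t_i=0$, where $F_i>0$. Hence $F_i(t)=0$ for all $i$.
\end{proof}

\begin{lemma}\label{lem:essential}
\begin{enumerate}
\item[(i)] In $Q$ the pairs $A_n=\{x:x_n=0\}$, $B_n=\{x:x_n=1\}$ form an essential sequence.
\item[(ii)] Every strongly infinite-dimensional compactum has an essential sequence.
\end{enumerate}
\end{lemma}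

\begin{proof}
(i) Let $f_n$ be admissible for $(A_n,B_n)$. Fix $N$ and put $F_i(t_1,\dots,t_N)=f_i(t_1,\dots,t_N,0,0,\dots)$ for $i\le N$. These functions satisfy the hypotheses of Lemma~\ref{lem:PM}, so $Z_N=\bigcap_{i\le N}f_i^{-1}(0)$ is nonempty. The sets $Z_N$ are compact and decreasing, hence $\bigcap_NZ_N\ne\emptyset$.

(ii) Let $(A_n,B_n)$ be the pairs from the definition and let $f_n$ be admissible for $(A_n,B_n)$. Then $f_n^{-1}(0)$ is a partition between $A_n$ and $B_n$, its complement being the union of $\{f_n>0\}\supset A_n$ and $\{f_n<0\}\supset B_n$. So $\bigcap_nf_n^{-1}(0)\ne\emptyset$.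
\end{proof}

\section{Construction of a bad point}\label{sec:construction}

\begin{proposition}\label{prop:main}
Let $X$ be a compactum with an essential sequence $(A_n,B_n)$, let $\rho$ be a compatible metric on $X$, and let $\delta_1,\delta_2,\dots>0$. Then there are $x,y_1,y_2,\dots\in X$ such that $\rho(x,y_n)\le\delta_n$ for all $n$ and $(y_n)$ is spread around $x$.
\end{proposition}

\begin{proof}
The sets $A_n,B_n$ are nonempty, disjoint and compact, so $d_n=\inf\{\rho(a,b):a\in A_n,\ b\in B_n\}$ is positive. Choose $\varepsilon_1\ge\varepsilon_2\ge\dots>0$ with $\varepsilon_n\le\delta_n$ and $2\varepsilon_n<d_n$.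

\emph{Step 1: the balls.} We define finite sets $Y_n$ recursively, and with them
\[
L_n=\bigcup_{y\in Y_n}D(y,\varepsilon_n),\qquad U_n=X\setminus(L_1\cup\dots\cup L_n),\qquad M_n=\overline{U_n},
\]
starting from $U_0=M_0=X$. Suppose $U_{n-1}$ is defined. For each $a\in A_n\cap M_{n-1}$ there is $y_a\in U_{n-1}$ with $\rho(a,y_a)<\varepsilon_n$. The open balls $B(y_a,\varepsilon_n)$ cover the compact set $A_n\cap M_{n-1}$, and we let $Y_n$ be the set of centers of a finite subcover (possibly $Y_n=\emptyset$). Thus $Y_n\subset U_{n-1}$,
\[
A_n\cap M_{n-1}\subset O_n:=\bigcup_{y\in Y_n}B(y,\varepsilon_n),\qquad\text{and}\qquad\rho(y,A_n)<\varepsilon_n\ \text{ for } y\in Y_n .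
\]
The set $L_n$ is closed because $Y_n$ is finite. We record four properties.
\begin{enumerate}
\item[(P1)] $M_{n-1}\subset L_n\cup M_n$. Indeed $U_{n-1}\subset L_n\cup U_n$, and the closure of the right side is $L_n\cup M_n$.
\item[(P2)] $M_n\cap A_n=\emptyset$. Indeed $U_n$ misses the open set $O_n\subset L_n$, hence so does its closure $M_n$. Since $M_n\subset M_{n-1}$, a point of $M_n\cap A_n$ would lie in $A_n\cap M_{n-1}\subset O_n$.
\item[(P3)] $L_n\cap B_n=\emptyset$. Indeed, if $z\in D(y,\varepsilon_n)$ with $y\in Y_n$, then $\rho(z,A_n)\le\rho(z,y)+\rho(y,A_n)<2\varepsilon_n<d_n$, whereas $\rho(z,A_n)\ge d_n$ for $z\in B_n$.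
\item[(P4)] If $n<m$, $y\in Y_n$ and $y'\in Y_m$, then $\rho(y,y')>\varepsilon_n$. Indeed $y'\in U_{m-1}\subset U_n$, so $y'\notin D(y,\varepsilon_n)$.
\end{enumerate}

\emph{Step 2: the nested sets.} Put $K_0=X$ and $K_n=K_{n-1}\cap L_n\cap M_n$. These sets are closed and $K_n\subset M_n$ for $n\ge0$, so (P1) gives $K_{n-1}\subset L_n\cup M_n$. Thus $K_{n-1}$ is covered by two closed sets, $K_{n-1}\cap L_n$, which misses $B_n$, and $K_{n-1}\cap M_n$, which misses $A_n$, and their intersection is $K_n$. This is the situation of the square: $K_n$ separates $A_n$ from $B_n$ inside $K_{n-1}$. We have to show that $\bigcap_nK_n\ne\emptyset$.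

\emph{Step 3: the functions.} Essentiality speaks of functions admissible on all of $X$. We do not need to control all zeros of such a function: it is enough to find, for each $n$, an admissible $f_n$ with
\begin{equation}\label{eq:zeros}
z\in K_{n-1},\ f_n(z)=0\ \Longrightarrow\ z\in K_n ,
\end{equation}
since a common zero then descends through all $K_n$. To obtain the right signs on $A_n$ and $B_n$, attach each of them to the piece of $K_{n-1}$ that is allowed to meet it:
\[
R_n=(K_{n-1}\cap L_n)\cup A_n,\qquad P_n=(K_{n-1}\cap M_n)\cup B_n .
\]
These sets are closed and nonempty, and $K_{n-1}\subset P_n\cup R_n$. We have $A_n\cap P_n=\emptyset$ by (P2) and $A_n\cap B_n=\emptyset$, and $B_n\cap R_n=\emptyset$ by (P3) and $A_n\cap B_n=\emptyset$. Consequently a point of $P_n\cap R_n$ lies in neither $A_n$ nor $B_n$, so it lies in $K_{n-1}\cap L_n\cap M_n$; that is, $P_n\cap R_n=K_n$. Let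
\[
f_n(z)=\rho(z,P_n)-\rho(z,R_n).
\]
This function is continuous. For $z\in A_n$ we have $z\in R_n\setminus P_n$, so $f_n(z)=\rho(z,P_n)>0$; for $z\in B_n$ we have $z\in P_n\setminus R_n$, so $f_n(z)=-\rho(z,R_n)<0$. Hence $f_n$ is admissible. If $z\in K_{n-1}$, then $z\in P_n\cup R_n$, so one of the two distances vanishes; if also $f_n(z)=0$, both vanish, and $z\in P_n\cap R_n=K_n$. This proves \eqref{eq:zeros}.

\emph{Step 4: the point.} By essentiality there is $x$ with $f_n(x)=0$ for all $n$. Since $x\in K_0$, induction with \eqref{eq:zeros} gives $x\in K_n\subset L_n$ for all $n\ge1$. Choose $y_n\in Y_n$ with $\rho(x,y_n)\le\varepsilon_n\le\delta_n$. For $i<j$, property (P4) and $\varepsilon_j\le\varepsilon_i$ give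
\[
\rho(y_i,y_j)>\varepsilon_i\ge\max\{\rho(x,y_i),\rho(x,y_j)\}.
\]
The inequality \eqref{eq:spread} is symmetric in $i$ and $j$, so it holds for all $i\ne j$.
\end{proof}

Compactness was used twice, to make $d_n$ positive and to make $Y_n$ finite, so that $L_n$ is closed. Both kinds of balls are needed: the open balls keep the closure $M_n$ away from $A_n$ in (P2), and removing the closed balls makes the inequality in (P4) strict while $x$ may still lie at distance exactly $\varepsilon_n$ from $y_n$.

\begin{proof}[Proof of Theorem~\ref{thm:cube} and Theorem~\ref{thm:more}(a)]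
By Lemma~\ref{lem:essential}, the Hilbert cube and every strongly infinite-dimensional compactum have essential sequences, and Proposition~\ref{prop:main} gives the required points. If $C$ is a strongly infinite-dimensional compactum contained in a metrizable space $X$ and $\rho$ is a compatible metric on $X$, then $\rho|_C$ is compatible on $C$. The proposition yields $x\in C$ and a sequence in $C$ spread around $x$, so $x$ is bad for $\rho$ and $(1)_\omega$ fails.
\end{proof}

\section{Constants greater than one}\label{sec:constant}

A sequence converging to $x$ violates the inequality of $(1)_\omega$ only narrowly, since a term very close to $x$ has almost the same distance to $y_j$ as $x$ has. This is why any constant $c>1$ can be reached.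

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $\rho$ be a metric as in Theorem~\ref{thm:hattori}, and let $c>1$, $x\in X$ and $(y_i)$ be given. If $\{i:\rho(x,y_i)\ge\delta\}$ is infinite for some $\delta>0$, there are $i\ne j$ with $\rho(y_i,y_j)\le\rho(x,y_j)\le c\,\rho(x,y_j)$. Otherwise $y_i\to x$. If $y_i=x$ for some $i$, then $\rho(y_i,y_j)=\rho(x,y_j)$ for any $j\ne i$. If no $y_i$ equals $x$, fix $j$; since $(c-1)\rho(x,y_j)>0$, there is $i\ne j$ with $\rho(x,y_i)\le(c-1)\rho(x,y_j)$, and
\[
\rho(y_i,y_j)\le\rho(y_i,x)+\rho(x,y_j)\le c\,\rho(x,y_j).
\]

If $X$ is compact, every compatible metric has the property in Theorem~\ref{thm:hattori}, so the argument above applies to it. Indeed, if $I=\{i:\rho(x,y_i)\ge\delta\}$ is infinite, then $(y_i)_{i\in I}$ has a convergent subsequence, so there are $i\ne j$ in $I$ with $\rho(y_i,y_j)<\delta\le\rho(x,y_j)$.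
\end{proof}

\section{Strongly countable-dimensional spaces}\label{sec:scd}

To prove Theorem~\ref{thm:more}(c) we find one space with a good metric and embed every separable strongly countable-dimensional space in it. Condition $(1)_{\mathrm{pf}}$ passes to subspaces with the same numbers $m(x)$.

\subsection*{A metric on the space of finitely supported sequences}

Let
\[
K_\omega=\{x\in[0,1]^{\mathbb N}:x_k=0\text{ for all but finitely many }k\},\qquad\rho(x,y)=\sup_k2^{-k}|x_k-y_k| .
\]
The metric $\rho$ induces the product topology, because the $k$th term is at most $2^{-k}$, so that $\rho$-convergence is coordinatewise convergence. In Example~\ref{ex:standard} this same metric had a bad point; there we moved both up and down from $x_k$ in infinitely many coordinates. At a point of $K_\omega$ almost all coordinates leave room in one direction only.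

\begin{lemma}\label{lem:Komega}
The space $(K_\omega,\rho)$ satisfies $(1)_{\mathrm{pf}}$: if $x_k=0$ for $k>n$, one can take $m(x)=2^n+1$.
\end{lemma}

\begin{proof}
For $y\in K_\omega$ define $s(y)\in\{0,1\}^n$ by $s(y)_k=1$ if $y_k>x_k$ and $s(y)_k=0$ if $y_k\le x_k$. Suppose $s(y)=s(y')$. For $k\le n$ the numbers $y_k,y'_k$ are both greater than $x_k$ or both at most $x_k$. For $k>n$ both are at least $x_k=0$. So for every $k$ they lie on the same side of $x_k$, and $|y_k-y'_k|\le\max\{|y_k-x_k|,|y'_k-x_k|\}$. Multiplying by $2^{-k}$ and taking the supremum gives $\rho(y,y')\le\max\{\rho(x,y),\rho(x,y')\}$. Among any $2^n+1$ points two have the same value of $s$; calling $y_j$ the one farther from $x$ and $y_i$ the other, we get $\rho(y_i,y_j)\le\rho(x,y_j)$.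
\end{proof}

The space $K_\omega$ also shows where compactness enters Lemma~\ref{lem:essential}(i). The functions $\frac12-x_n$ have the right signs on the faces $\{x_n=0\}$ and $\{x_n=1\}$ of $K_\omega$, and any finitely many of them have a common zero in $K_\omega$, but all of them together do not.

\subsection*{The embedding}

We use three standard facts. The \emph{finite sum theorem}: a metrizable space that is the union of finitely many closed subspaces of dimension at most $d$ has dimension at most $d$. The \emph{Menger--N\"obeling theorem}: a separable metrizable space of dimension at most $d$ embeds in $[0,1]^{2d+1}$. \emph{Tietze's theorem}: a continuous map from a closed subset of a metrizable space to $[0,1]$ extends continuously to the whole space.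

\begin{lemma}\label{lem:embed}
Every separable metrizable strongly countable-dimensional space $X$ embeds in $K_\omega$.
\end{lemma}

\begin{proof}
Let $X\ne\emptyset$ and $X=\bigcup_{n\ge1}F_n$ with $F_n$ closed and finite-dimensional. Reordering so that $F_1\ne\emptyset$ and replacing $F_n$ by $F_1\cup\dots\cup F_n$, which the finite sum theorem permits, we may assume $\emptyset\ne F_1\subset F_2\subset\cdots$. Each $F_n$ is separable, so it embeds in a cube $[0,1]^{d_n}$; extending the coordinates by Tietze's theorem, we obtain continuous maps $g_n:X\to[0,1]^{d_n}$ such that $g_n|_{F_n}$ is an embedding.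

The map $(g_1,g_2,\dots)$ need not take values in $K_\omega$. We therefore multiply $g_{n+1}$ by a function $h_n$ that vanishes exactly on $F_n$, and record $h_n$ as a coordinate so that $g_{n+1}$ can be recovered off $F_n$. To compare $g_n$ at a point near $F_n$ with $g_n$ at a nearby point of $F_n$ we shall need uniform continuity, and for this we first adjust the metric. Let $\sigma_0$ be a compatible metric and
\[
\sigma(x,y)=\sigma_0(x,y)+\sum_{n\ge1}2^{-n}\|g_n(x)-g_n(y)\|_\infty .
\]
This is a metric with $\sigma\ge\sigma_0$. If $\sigma_0(z_j,x)\to0$, then each term of the series for $\sigma(z_j,x)$ tends to $0$ and the $n$th term is at most $2^{-n}$, so $\sigma(z_j,x)\to0$. Hence $\sigma$ is compatible, and $\|g_n(x)-g_n(y)\|_\infty\le2^n\sigma(x,y)$. Let $h_n(x)=\min\{1,\sigma(x,F_n)\}$, a continuous function with zero set $F_n$, and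
\[
f=(g_1,\ h_1,\ h_1g_2,\ h_2,\ h_2g_3,\ h_3,\ \dots):X\to[0,1]^{\mathbb N},
\]
where each $h_{n-1}g_n$ occupies a block of $d_n$ coordinates. All coordinates are continuous, so $f$ is continuous. If $x\in F_n$, then $h_m(x)=0$ for all $m\ge n$, so all coordinates of $f(x)$ from the entry $h_n$ on vanish, and $f(x)\in K_\omega$.

It remains to show that $f(z_j)\to f(x)$ implies $z_j\to x$; applied to constant sequences this gives injectivity, and in general it gives continuity of the inverse. Let $n$ be minimal with $x\in F_n$. First, $g_n(z_j)\to g_n(x)$. For $n=1$ this is convergence of the first block. For $n\ge2$ we have $h_{n-1}(z_j)\to h_{n-1}(x)>0$, because $x\notin F_{n-1}$, and $h_{n-1}(z_j)g_n(z_j)\to h_{n-1}(x)g_n(x)$; dividing gives the claim. Second, $h_n(z_j)\to h_n(x)=0$, so there are $w_j\in F_n$ with $\sigma(z_j,w_j)\to0$. Then $\|g_n(z_j)-g_n(w_j)\|_\infty\le2^n\sigma(z_j,w_j)\to0$, and so $g_n(w_j)\to g_n(x)$. Since $w_j,x\in F_n$ and $g_n|_{F_n}$ is an embedding, $w_j\to x$, and therefore $z_j\to x$.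
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $f:X\to K_\omega$ be an embedding. The metric $(x,y)\mapsto\rho(f(x),f(y))$ is compatible on $X$ and satisfies $(1)_{\mathrm{pf}}$ by Lemma~\ref{lem:Komega}.
\end{proof}

Separability was used only in the Menger--N\"obeling theorem. That the $F_n$ are closed was used in the sum theorem, in Tietze's theorem, and in $h_{n-1}(x)>0$.

\subsection*{The converse}

We need one direction of Nagata's theorem \cite{Nagata}. We include a proof, which rests on the same rule as Section~\ref{sec:construction}: radii decrease, and later centers avoid earlier balls.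

\begin{lemma}\label{lem:nagata}
If a metric space $(X,\rho)$ satisfies $(1)_m$, then $\dim X\le m$.
\end{lemma}

\begin{proof}
Let $\{G_1,\dots,G_s\}$ be an open cover and let $X_k$ be the set of $y$ such that $B(y,2^{-k})$ lies in some $G_t$. Every point belongs to some $X_k$. Recursively, let $Y_k$ be a maximal subset (Zorn's lemma) of
\[
X_k\setminus\bigcup_{l<k}\ \bigcup_{y\in Y_l}B(y,2^{-l})
\]
whose distinct points have distance at least $2^{-k}$. The sets $Y_k$ are pairwise disjoint; put $r(y)=2^{-k}$ for $y\in Y_k$. A point of $X_k$ lies in a ball of an earlier stage or, by maximality, in a ball $B(y,2^{-k})$ with $y\in Y_k$. So the balls $B(y,r(y))$, $y\in Y=\bigcup_kY_k$, cover $X$, and each lies in some $G_{t(y)}$. Distinct centers satisfy $\rho(y,y')\ge\max\{r(y),r(y')\}$, by the separation within a stage and by the choice of later centers outside earlier balls. If $x$ lay in the balls about $m+2$ distinct centers $y_1,\dots,y_{m+2}$, then $\rho(y_i,y_j)\ge r(y_j)>\rho(x,y_j)$ for all $i\ne j$, contrary to $(1)_m$. Hence the open sets $W_t=\bigcup\{B(y,r(y)):t(y)=t\}\subset G_t$, $t\le s$, cover $X$, and each point lies in at most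 $m+1$ of them.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(d)]
The ``only if'' part is (c). Conversely, let $\rho$ be a compatible metric satisfying $(1)_{\mathrm{pf}}$. For $m\ge0$ let $F_m$ be the set of $x\in X$ such that any $y_1,\dots,y_{m+2}\in X$ contain $i\ne j$ with $\rho(y_i,y_j)\le\rho(x,y_j)$. Each $x$ lies in $F_m$ as soon as $m+2\ge m(x)$, so $X=\bigcup_mF_m$. The complement of $F_m$ is the union, over all $y_1,\dots,y_{m+2}\in X$, of the sets $\{x:\rho(x,y_j)<\rho(y_i,y_j)\text{ for all }i\ne j\}$. Each of these is defined by finitely many strict inequalities between continuous functions of $x$ and is open, so $F_m$ is closed. The metric $\rho|_{F_m}$ satisfies $(1)_m$, and Lemma~\ref{lem:nagata} gives $\dim F_m\le m$. Thus $X$ is strongly countable-dimensional. Separability is not used in this direction.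
\end{proof}

\begin{thebibliography}{9}

\bibitem{Around}
\emph{Around the Nagata's metrics},
\texttt{http://www.jams.or.jp/scm/contents/e-2010-3/2010-24.pdf}.

\bibitem{Nagata}
Nagata, \emph{On a special metric and dimension}, Fund. Math. 55 (1964).

\end{thebibliography}
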